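# Residually finite varieties whose finite members are congruence distributive

## 1. Varieties, subdirectly irreducible algebras, congruence distributivity

The similarity type is arbitrary: it may be infinite, even uncountable, but every operation has finitely many arguments. Algebras are nonempty, and an algebra is trivial if it has one element. We write $\mathrm{Con}\,A$ for the congruence lattice of $A$, with least element $0$ and greatest element $1$; $\mathrm{Cg}(c,d)$ for the least congruence containing $(c,d)$; $\mathcal V(A)$ for the variety generated by $A$; and $F_{\mathcal W}(X)$ for the free algebra of $\mathcal W$ over $X$. Two terms are equal in $F_{\mathcal W}(X)$, when evaluated at the free generators, exactly when the corresponding identity holds in $\mathcal W$. If $A$ and $X$ are finite, then $F_{\mathcal V(A)}(X)$ is finite: it is isomorphic to the subalgebra of $A^{A^X}$ generated by the projections.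

**Definition (SI).** An algebra is *subdirectly irreducible* (SI) if it is nontrivial and has a least nonzero congruence.

The group $\mathbb Z_4$ is SI, because its subgroups form a chain $0<2\mathbb Z_4<\mathbb Z_4$. The group $\mathbb Z_6$ is not, because $2\mathbb Z_6\cap 3\mathbb Z_6=0$. By the correspondence theorem, if $A/\sigma$ is SI then $\sigma\ne 1$ and $\sigma$ is *meet irreducible*: $\sigma=\alpha\wedge\beta$ implies $\sigma=\alpha$ or $\sigma=\beta$. Birkhoff's theorem says that every algebra is a subdirect product of SI algebras. Equivalently, every congruence of $A$ is an intersection of congruences $\sigma$ with $A/\sigma$ SI (the congruence $1$ is the empty intersection).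

**Definition (residually finite).** A variety is *residually finite* if all its SI members are finite.

Distributive lattices form a residually finite variety, since the only SI member up to isomorphism is the two-element lattice. Abelian groups do not: the Prüfer group $\mathbb Z(p^\infty)$ is infinite and its subgroups form a chain with a least nonzero member. In a residually finite variety, any two distinct elements of any member $B$ can be separated by a homomorphism from $B$ onto a finite SI member.

**Definition (CD).** An algebra is *congruence distributive* (CD) if its congruence lattice is distributive. A variety is CD if all its members are.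

The vector space $\mathbb F_2^2$ is not CD. Its congruences correspond to its subspaces, and the three lines form, with $0$ and $1$, the lattice $M_3$. On the positive side we use **Jónsson's theorem**: a variety $\mathcal W$ is CD iff $F_{\mathcal W}(3)$ is CD iff $\mathcal W$ has *Jónsson terms* $j_0,\dots,j_m$, that is, ternary terms satisfying in $\mathcal W$
$$j_0\approx x,\qquad j_m\approx z,\qquad j_i(x,y,x)\approx x,$$
$$j_i(x,x,z)\approx j_{i+1}(x,x,z)\ (i\text{ even}),\qquad j_i(x,z,z)\approx j_{i+1}(x,z,z)\ (i\text{ odd}).$$
For lattices, take $j_0=x$, $j_2=z$ and $j_1=(x\wedge y)\vee(y\wedge z)\vee(x\wedge z)$. Whenever two arguments of $j_1$ coincide, its value is that repeated argument. Hence $j_1(x,y,x)=x$, $j_0(x,x,z)=x=j_1(x,x,z)$ and $j_1(x,z,z)=z=j_2(x,z,z)$. So lattices are CD.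

**Definition (FCD).** A variety is *finitely congruence distributive* (FCD) if all its finite members are CD.

Every CD variety is FCD. For a less obvious example, let $\mathcal J$ be the variety of Jónsson–Tarski algebras $(A;f,l,r)$, with $f$ binary and $l,r$ unary, axiomatized by
$$f(l(x),r(x))\approx x,\qquad l(f(x,y))\approx x,\qquad r(f(x,y))\approx y .$$
The first axiom makes $f:A^2\to A$ surjective, and the other two make it injective. A finite member then satisfies $|A|^2=|A|$, so $|A|=1$. All finite members are trivial, and $\mathcal J$ is FCD.

**Definition (ACD).** A variety is *almost congruence distributive* (ACD) if it is residually finite and FCD, but not CD.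

The definition has three clauses. Distributive lattices are residually finite and FCD, but they are CD. Vector spaces over $\mathbb F_2$ are residually finite (the only SI is $\mathbb F_2$) and not CD, but they are not FCD, because of $\mathbb F_2^2$. The variety $\mathcal J$ is FCD, and Section 2 shows that it is not CD; it is not residually finite, since all its nontrivial members are infinite and it has nontrivial members. So any two of the three clauses can hold together.

## 2. Do ACD varieties exist?

Can all three clauses hold at once? In other words, if every SI member of a variety is finite, can we test congruence distributivity of the whole variety on finite members only? The question is taken from the paper "Affine Complete Varieties Are Congruence Distributive" (doi:10.1007/s000120050058). The answer is that ACD varieties do not exist.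

**Theorem A.** For a residually finite variety $\mathcal V$ the following are equivalent:

1. $\mathcal V$ is CD;
2. every finite member of $\mathcal V$ is CD (i.e. $\mathcal V$ is FCD);
3. $\mathcal V(S\times Q)$ is CD for any two SI members $S,Q$ of $\mathcal V$.

In particular (2⇒1) no ACD variety exists.

**Proposition C.** Residual finiteness cannot be dropped: there is an FCD variety that is not CD.

*Proof.* We saw that $\mathcal J$ is FCD. Let $G$ be an infinite-dimensional vector space over $\mathbb F_2$. Then $G^2\cong G$; choose a linear isomorphism $f:G^2\to G$ and let $(l,r)=f^{-1}$. The three axioms hold, so $G\in\mathcal J$, and all operations of $G$ are linear. Consequently the three linear maps $G^2\to G$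
$$(x,y)\mapsto x,\qquad (x,y)\mapsto y,\qquad (x,y)\mapsto x-y$$
are homomorphisms of $\mathcal J$-algebras; for instance $f(x_1,x_2)-f(y_1,y_2)=f(x_1-y_1,\,x_2-y_2)$. Their kernels are the congruences given by the subspaces $\{0\}\times G$, $G\times\{0\}$ and the diagonal. Any two of these subspaces meet in $0$ and together span $G^2$, so any two of the kernels meet in $0$ and join to $1$. Calling the kernels $\eta_1,\eta_2,\delta$, we get $\eta_1\wedge(\eta_2\vee\delta)=\eta_1\neq 0=(\eta_1\wedge\eta_2)\vee(\eta_1\wedge\delta)$. So $\mathcal J$ is not CD. ∎

## 3. Finitely many SI members, and the limits of finite quotients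

**The easy case.** Let $\mathcal V$ be FCD, with only finitely many SI members $Q_1,\dots,Q_m$ up to isomorphism, all finite. Put $P=Q_1\times\dots\times Q_m$. By Birkhoff's theorem $\mathcal V=\mathcal V(P)$, so $F_{\mathcal V}(3)$ is a finite member of $\mathcal V$. It is CD by hypothesis, and Jónsson's theorem makes $\mathcal V$ CD. The same reasoning works whenever $F_{\mathcal V}(3)$ is finite. So the question concerns varieties with infinitely many finite SI members, where $F_{\mathcal V}(3)$ may be infinite.

**Approximation by finite quotients.** Call $\sigma\in\mathrm{Con}\,A$ *meet prime* if $\sigma\neq1$ and $\alpha\wedge\beta\le\sigma$ implies $\alpha\le\sigma$ or $\beta\le\sigma$. In a distributive lattice a meet irreducible $\sigma\ne 1$ is meet prime: if $\alpha\wedge\beta\le\sigma$, then $\sigma=\sigma\vee(\alpha\wedge\beta)=(\sigma\vee\alpha)\wedge(\sigma\vee\beta)$, so $\sigma=\sigma\vee\alpha$ or $\sigma=\sigma\vee\beta$. Conversely, Lemma 3 below shows that if $\sigma$ is meet prime whenever $A/\sigma$ is SI, then $A$ is CD. So we want to prove primality.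

Let $\mathcal V$ be residually finite and FCD, let $A\in\mathcal V$, let $A/\sigma$ be SI (hence finite), and let $\alpha\wedge\beta\le\sigma$. Suppose first that $A/\alpha$ and $A/\beta$ are finite. Put $\theta=\alpha\wedge\beta\wedge\sigma$. Then $A/\theta$ embeds in $A/\alpha\times A/\beta\times A/\sigma$, so it is finite and CD, and $\sigma/\theta$ is meet prime in $\mathrm{Con}(A/\theta)$. Hence $\alpha\le\sigma$ or $\beta\le\sigma$, as wanted.

For general $\alpha,\beta$, residual finiteness applied to $A/\alpha$ shows that $\alpha$ is the intersection of the congruences $\alpha'\ge\alpha$ with $A/\alpha'$ finite; the same holds for $\beta$. Thus $\alpha\wedge\beta$ is the intersection of all the congruences $\alpha'\wedge\beta'$, and these form a downward directed family. If $\sigma$ contained one member $\alpha'\wedge\beta'$, the finite case would give $\alpha\le\alpha'\le\sigma$ or $\beta\le\beta'\le\sigma$. But we only know that $\sigma$ contains the intersection, and a congruence of finite index can contain the intersection of a directed family without containing any member. In the group $\mathbb Z$ we have $3\mathbb Z\supseteq 0=\bigcap_n 2^n\mathbb Z$, while $3\mathbb Z$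 contains no $2^n\mathbb Z$. The argument stops exactly here. What is needed is some way to deal with infinitely many finite quotients at once, and for this we express primality by terms.

## 4. Strongly prime algebras

For the translation to give a single term, rather than a chain of terms of unknown length, we replace one of the two congruences by a relation that need not be transitive. A relation $T\subseteq A^2$ is *compatible* if it is a subalgebra of $A^2$, written $T\le A^2$. On the chain $\{0,1,2\}$, viewed as a lattice, $T=\{(i,j):|i-j|\le 1\}$ is reflexive, symmetric and compatible, since $\min$ and $\max$ change by at most $1$ when each argument changes by at most $1$. It is not transitive.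

**Definition (strongly prime).** Let $\mathcal W$ be a variety and $S\in\mathcal W$ nontrivial. $S$ is *strongly prime in $\mathcal W$* if for every $A\in\mathcal W$ and every surjective homomorphism $h:A\to S$ with kernel $\sigma$: whenever $T\le A^2$ is a reflexive symmetric compatible relation with $T\not\subseteq\sigma$ and $\zeta\in\mathrm{Con}\,A$ with $\zeta\not\subseteq\sigma$, then $T\cap\zeta\not\subseteq\sigma$.

*A negative example.* $\mathbb Z_2$ is not strongly prime in abelian groups. Take $A=\mathbb Z_2^2$, $h(x,y)=x+y$, and let $T$ and $\zeta$ be the kernels of the two projections. Neither lies in $\sigma$, but $T\cap\zeta=0\subseteq\sigma$.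

*A positive example.* The two-element lattice $\{0,1\}$ is strongly prime in the variety of all lattices. Given $A,h,\sigma,T,\zeta$, use symmetry to choose $(a,b)\in T$ with $h(a)=0$, $h(b)=1$ and $(c,d)\in\zeta$ with $h(c)=0$, $h(d)=1$. Put
$$P=(a\wedge d)\vee(b\wedge c),\qquad P'=(b\wedge d)\vee(a\wedge c).$$
Since $(a,b),(b,a)\in T$ and $T$ is reflexive and compatible, $(P,P')\in T$. Replacing $d$ by $c$, we see that both $P$ and $P'$ are $\zeta$-related to $(a\wedge c)\vee(b\wedge c)$, so $(P,P')\in\zeta$. Finally $h(P)=0$ and $h(P')=1$.

The second computation uses one term, $r=(x\wedge d)\vee(x'\wedge c)$, with $(x,x')$ replaced once by $(a,b)$ and once by $(b,a)$. Lemma 1 will show that this is the general pattern. The two lemmas that follow connect strong primality with congruence distributivity; they appear with their numbers from the overall proof.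

**Lemma 2.** If $\mathcal W$ is CD, every SI $S\in\mathcal W$ is strongly prime in $\mathcal W$.

*Proof.* Let $A,h,\sigma,T,\zeta$ be as in the definition. Since $A/\sigma\cong S$ is SI, $\sigma$ is meet irreducible, hence meet prime in the distributive lattice $\mathrm{Con}\,A$.

The transitive closure $T^*$ is the union of the relational powers $T\subseteq T\circ T\subseteq\cdots$, which increase because $T$ is reflexive. Each power is compatible, and so is their increasing union, because operations are finitary. As $T$ is reflexive and symmetric, $T^*$ is a congruence. Now $T^*\not\le\sigma$ and $\zeta\not\le\sigma$, so there is $(u,v)\in(T^*\cap\zeta)\setminus\sigma$. Write $u=w_0\,T\,w_1\,T\cdots T\,w_l=v$ and let $j_0,\dots,j_m$ be Jónsson terms. For each $i$ consider the sequence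
$$j_i(u,w_0,v),\ j_i(u,w_1,v),\ \dots,\ j_i(u,w_l,v).$$
Consecutive members are $T$-related, since $T$ is reflexive and compatible. All members lie in the $\zeta$-class of $u$, since $j_i(u,w_k,v)\mathrel\zeta j_i(u,w_k,u)=u$. The sequence begins at $j_i(u,u,v)$ and ends at $j_i(u,v,v)$. For $i$ even, the beginnings of sequences $i$ and $i+1$ agree; for $i$ odd, their ends agree. So we may start at $j_0(u,u,v)=u=j_1(u,u,v)$, traverse sequence $1$ forwards to $j_1(u,v,v)=j_2(u,v,v)$, traverse sequence $2$ backwards to $j_2(u,u,v)=j_3(u,u,v)$, and so on, until we reach $j_m=v$. This is a $T$-chain from $u$ to $v$ inside one $\zeta$-class. As $(u,v)\notin\sigma$ and $\sigma$ is transitive, some link of the chain is outside $\sigma$; that link lies in $(T\cap\zeta)\setminus\sigma$. ∎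

**Lemma 3.** If every SI member of $\mathcal V$ is strongly prime in $\mathcal V$, then $\mathcal V$ is CD.

*Proof.* Let $A\in\mathcal V$. Taking $T$ to be a congruence in the definition, with $h$ the quotient map $A\to A/\sigma$, we see that every $\sigma$ with $A/\sigma$ SI is meet prime. Let $\alpha,\beta,\gamma\in\mathrm{Con}\,A$ and let $\sigma$ be such a congruence with $\sigma\ge(\alpha\wedge\beta)\vee(\alpha\wedge\gamma)$. From $\sigma\ge\alpha\wedge\beta$ and $\sigma\ge\alpha\wedge\gamma$ we get either $\sigma\ge\alpha$, or both $\sigma\ge\beta$ and $\sigma\ge\gamma$. In either case $\sigma\ge\alpha\wedge(\beta\vee\gamma)$. By Birkhoff's theorem $(\alpha\wedge\beta)\vee(\alpha\wedge\gamma)$ is the intersection of all such $\sigma$, so it contains $\alpha\wedge(\beta\vee\gamma)$. The reverse inequality holds in every lattice. ∎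

Theorem A now follows from a local statement, about one algebra $S$ at a time.

**Theorem B.** Let $\mathcal V$ be residually finite and $S\in\mathcal V$ finite, nontrivial. Then $S$ is strongly prime in $\mathcal V$ iff $S$ is strongly prime in $\mathcal V(S\times Q)$ for every SI $Q\in\mathcal V$.

**Proof of Theorem A from Theorem B.** (1⇒2) is trivial.

(2⇒3) $S$ and $Q$ are finite, so $F_{\mathcal V(S\times Q)}(3)$ is a finite member of $\mathcal V$, hence CD. By Jónsson's theorem $\mathcal V(S\times Q)$ is CD.

(3⇒1) Let $S$ be an SI member of $\mathcal V$; it is finite. For each SI $Q\in\mathcal V$ the variety $\mathcal V(S\times Q)$ is CD and contains $S$, so by Lemma 2 $S$ is strongly prime in it. By Theorem B, $S$ is strongly prime in $\mathcal V$. As $S$ was arbitrary, Lemma 3 shows that $\mathcal V$ is CD. ∎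

It remains to prove Theorem B.

## 5. Terms that work and terms that separate

Fix a finite nontrivial $S$ and variables $\bar y=(y_u)_{u\in S}$, one for each element of $S$. In $S$ we always evaluate $\bar y$ by $y_u\mapsto u$, and write $\bar S$ for this evaluation. For a term $r=r(x,x',a,b,c,d,\bar y)$ put
$$r^+(a,b,c,d,\bar y)=r(a,b,a,b,c,d,\bar y),\qquad r^-(a,b,c,d,\bar y)=r(b,a,a,b,c,d,\bar y).$$
If $a$ and $b$ take the same value $w$, the two expressions coincide. So in every algebra
$$r^+(w,w,c,d,\bar y)=r^-(w,w,c,d,\bar y).\tag{1}$$

**Definition (works, separates).** The term $r$ *works in* an algebra $Q$ (or in a variety) if it satisfies there the identity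
$$r^+(a,b,c,c,\bar y)\approx r^-(a,b,c,c,\bar y).\tag{W1}$$
The term $r$ *separates* $(s,s')$ at $(c_0,d_0)$ if in $S$
$$r^+(s,s',c_0,d_0,\bar S)\ne r^-(s,s',c_0,d_0,\bar S).\tag{W2}$$

*Examples.* For $S=\{0,1\}$ and $r=(x\wedge d)\vee(x'\wedge c)$ in lattices, both sides of (W1) equal $(a\wedge c)\vee(b\wedge c)$ up to order, so $r$ works in all lattices. At $(c_0,d_0)=(0,1)$ the pair $(r^+,r^-)$ evaluated at $(s,s')$ is $(s,s')$, and at $(1,0)$ it is $(s',s)$; so $r$ separates every $(s,s')$ with $s\ne s'$, at both $(0,1)$ and $(1,0)$. For abelian groups and $S=\mathbb Z_2$, if $x,x'$ have coefficients $k,k'$ in $r$, then $r^+-r^-=(k-k')(a-b)$, which does not involve $c,d$. If $r$ works in $\mathcal V(\mathbb Z_2)$, then $k-k'$ is even, and $r$ separates nothing.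

Working concerns the other algebras of the variety; separating concerns $S$ alone.

**Lemma 1.** Let $S\in\mathcal W$ be finite and nontrivial. $S$ is strongly prime in $\mathcal W$ iff for all $s\neq s'$ and $c_0\ne d_0$ in $S$ some term works in $\mathcal W$ and separates $(s,s')$ at $(c_0,d_0)$.

*Proof.* (⇒) Let $G=F_{\mathcal W}(a,b,c,d,\bar y)$ and let $h:G\to S$ send $a,b,c,d,y_u$ to $s,s',c_0,d_0,u$. It is onto because of the $y_u$. Put $\sigma=\ker h$. Let $T\le G^2$ be generated by $(a,b)$, $(b,a)$ and all $(g,g)$ with $g$ a free generator. It is compatible; it is reflexive because it contains the diagonal over a generating set of $G$; it is symmetric because its generating set is. Applying terms to the generating pairs, we see that $T$ consists exactly of the pairs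
$$\bigl(r(a,b,a,b,c,d,\bar y),\ r(b,a,a,b,c,d,\bar y)\bigr)=(r^+,r^-).$$
Let $\zeta=\mathrm{Cg}(c,d)$. Since $s\ne s'$ and $c_0\neq d_0$, neither $T$ nor $\zeta$ lies in $\sigma$. By strong primality some $(r^+,r^-)$ lies in $(T\cap\zeta)\setminus\sigma$. Being outside $\sigma$ is exactly (W2). The homomorphism $G\to F_{\mathcal W}(a,b,c,\bar y)$ with $d\mapsto c$ and the other generators fixed has $(c,d)$, hence $\zeta$, in its kernel. So the images of $r^+$ and $r^-$ agree: $r^+(a,b,c,c,\bar y)=r^-(a,b,c,c,\bar y)$ in a free algebra of $\mathcal W$, which is the identity (W1) in $\mathcal W$.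

(⇐) Let $A,h,\sigma,T,\zeta$ be as in the definition. Choose $(a,b)\in T\setminus\sigma$, $(c,d)\in\zeta\setminus\sigma$ and $y_u\in h^{-1}(u)$ for each $u\in S$. Let $r$ be a term that works in $\mathcal W$ and separates $(s,s')=(h(a),h(b))$ at $(c_0,d_0)=(h(c),h(d))$. Put $P=r^+(a,b,c,d,\bar y)$ and $P'=r^-(a,b,c,d,\bar y)$. Then $(P,P')\in T$, because $T$ is compatible and contains $(a,b)$, $(b,a)$ and the diagonal. Also
$$P\mathrel\zeta r^+(a,b,c,c,\bar y)=r^-(a,b,c,c,\bar y)\mathrel\zeta P',$$
so $(P,P')\in\zeta$. Applying $h$ and (W2) gives $h(P)\neq h(P')$, so $(P,P')\notin\sigma$. ∎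

## 6. Composing terms

The hypothesis of Theorem B gives, via Lemma 1, terms that work in one given $Q$. We need terms that work in many algebras at once, so we need an operation on terms that keeps what either factor achieves. For terms $r,q$ as above let
$$r\star q=r\big(q(x,x',a,b,c,d,\bar y),\ q(x',x,a,b,c,d,\bar y),\ q^+,\ q^-,\ c,d,\bar y\big),$$
where $q^\pm=q^\pm(a,b,c,d,\bar y)$. Substituting $(x,x')=(a,b)$ turns the first two arguments into $q^+,q^-$, which gives $r(q^+,q^-,q^+,q^-,c,d,\bar y)$. Substituting $(x,x')=(b,a)$ turns them into $q^-,q^+$, which gives $r(q^-,q^+,q^+,q^-,c,d,\bar y)$. By the definition of $r^\pm$,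
$$(r\star q)^+=r^+(q^+,q^-,c,d,\bar y),\qquad (r\star q)^-=r^-(q^+,q^-,c,d,\bar y).\tag{2}$$
So on the level of pairs, $\star$ is composition: first $(a,b)\mapsto(q^+,q^-)$, then apply $(r^+,r^-)$.

**Absorption.** If $q$ works in $Q$ or $r$ works in $Q$, then $r\star q$ works in $Q$. Indeed, put $d=c$ in (2) and evaluate in $Q$. If $q$ works, then $q^+=q^-$, and (1) applied to $r$ gives $(r\star q)^+=(r\star q)^-$. If $r$ works, apply (W1) for $r$ to the elements $q^+,q^-$ in place of $a,b$.

There is a price. If $q$ separates $(s,s')$, it carries $(s,s')$ to another pair of distinct elements of $S$, and $r$ must separate that new pair. The next section keeps track of this.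

## 7. Proof of Theorem B

Strong primality passes to subvarieties containing $S$, and $\mathcal V(S\times Q)\subseteq\mathcal V$; this is the forward direction. For the converse, assume that $S$ is strongly prime in $\mathcal V(S\times Q)$ for every SI $Q\in\mathcal V$. Fix $c_0\ne d_0$ in $S$; "separates" now means at $(c_0,d_0)$. Let
$$O=\{(s,s')\in S^2:s\ne s'\},$$
a finite nonempty set. By Lemma 1 we must find, for each $o\in O$, a term that works in $\mathcal V$ and separates $o$.

**Definition (system).** A *system* is a family $\Sigma=(r^o)_{o\in O}$ of terms such that $r^o$ separates $o$ for each $o\in O$. It determines a map $\varphi_\Sigma:O\to O$,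
$$\varphi_\Sigma(o)=\big((r^{o})^+(s,s',c_0,d_0,\bar S),\ (r^{o})^-(s,s',c_0,d_0,\bar S)\big)\qquad\text{for }o=(s,s').$$
$\Sigma$ *works in* $Q$ if all $r^o$ work in $Q$.

The map has values in $O$ exactly because $r^o$ separates $o$. In the lattice example with $S=\{0,1\}$, the system with $r^o=(x\wedge d)\vee(x'\wedge c)$ for both $o$ gives the identity map of $O$ if $(c_0,d_0)=(0,1)$ and the swap of the two pairs if $(c_0,d_0)=(1,0)$.

**Step 1. For each finite $Q\in\mathcal V$ some system works in $Q$.** This step extends the hypothesis from SI algebras to all finite ones.

If $Q$ is SI, let $\mathcal W=\mathcal V(S\times Q)$. Both $S$ and $Q$ are quotients of $S\times Q$, so they lie in $\mathcal W$, and $S$ is strongly prime in $\mathcal W$. By Lemma 1, for each $o\in O$ some term works in $\mathcal W\ni Q$ and separates $o$. These terms form a system working in $Q$.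

Next, let $\Sigma=(q^o)$ and $\Sigma'=(r^o)$ be systems. We claim that
$$\big(r^{\varphi_\Sigma(o)}\star q^o\big)_{o\in O}$$
is a system that works wherever $\Sigma$ or $\Sigma'$ works. In $S$, the values of $(q^o)^\pm$ at $o$ form the pair $\varphi_\Sigma(o)$. So by (2) the values of $(r^{\varphi_\Sigma(o)}\star q^o)^\pm$ at $o$ are those of $(r^{\varphi_\Sigma(o)})^\pm$ at the pair $\varphi_\Sigma(o)$, and these differ because $r^{\varphi_\Sigma(o)}$ separates $\varphi_\Sigma(o)$. The statement about working is absorption.

Now let $Q$ be finite and nontrivial. It is a subdirect product of finitely many SI algebras $Q_1,\dots,Q_m\in\mathcal V$. Composing systems that work in $Q_1,\dots,Q_m$, one after the other, gives a system that works in every $Q_i$. Since (W1) is an identity, it works in $Q$. If $Q$ is trivial, every system works in $Q$; a system exists because the nontrivial $S$ has an SI quotient, which lies in $\mathcal V$.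

**Step 2. There is a sequence $\Sigma_1,\Sigma_2,\dots$ of systems such that every finite $Q\in\mathcal V$ has some $k\ge 1$ with $\Sigma_k$ working in $Q$.** This step reduces to countably many systems, although the type may be uncountable.

It suffices to show that for each $n$ finitely many systems suffice for all $n$-element members of $\mathcal V$; then we list these finite collections one after another, and repeat a system if the list is finite. Fix $n$ and consider the first-order theory consisting of the identities of $\mathcal V$, the sentence "there are exactly $n$ elements", and for each system $\Sigma$ the sentence "$\Sigma$ does not work". The last is a single sentence, the disjunction over the finitely many $o\in O$ of the negated identities (W1); each involves only finitely many variables, since $S$ is finite. A model of this theory would be an $n$-element member of $\mathcal V$ in which no system works, contradicting Step 1. So the theory has no model, and by the compactness theorem some finite subset of it has none. Let $\Phi$ be the finite set of systems mentioned in that subset. Then no $n$-element member of $\mathcal V$ satisfies "$\Sigma$ does not work" for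 all $\Sigma\in\Phi$. Thus in each of them some member of $\Phi$ works.

*How far this goes.* If the SI members of $\mathcal V$ have at most $N$ elements, we are done: finitely many systems suffice for all of them, and the composite of these systems works in every SI member, hence in $\mathcal V$. With unbounded sizes, compactness says nothing: a model of the theory without the size sentence may be infinite, and Step 1 is silent about infinite algebras. Composing all of $\Sigma_1,\Sigma_2,\dots$ would produce something that works in every finite $Q$, but an infinite composition is not a term. The way out is to build the infinite composition inside a member of $\mathcal V$, as a direct limit. Residual finiteness will force two elements of the limit to coincide, and in a direct limit such a coincidence already happens at a finite stage, where it gives an identity about a term.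

In the composition $r_1\star r_2\star\cdots$ new terms enter at the innermost place. The term $r_k$ receives a pair $o_k$ and passes $o_{k-1}=\varphi_{\Sigma_k}(o_k)$ outwards to $r_{k-1}$. So $o_k$ determines $o_{k-1}$, and we need an infinite backward sequence of pairs. This will come from the finiteness of $O$. To reach every pair, and not just some pair, we run the argument inside the set of pairs for which the conclusion fails.

**Step 3. The bad pairs are closed under every $\varphi_\Sigma$.** This lets us choose the backward sequence among bad pairs.

Let $\mathrm{Bad}$ be the set of $o\in O$ for which no term both works in $\mathcal V$ and separates $o$. Let $o\in\mathrm{Bad}$ and let $\Sigma=(q^o)$ be a system. If $\varphi_\Sigma(o)$ were not bad, some $r$ would work in $\mathcal V$ and separate $\varphi_\Sigma(o)$. Then $r\star q^o$ would work in $\mathcal V$ by absorption (applied in each member of $\mathcal V$) and separate $o$ by (2), contradicting $o\in\mathrm{Bad}$. So $\varphi_\Sigma(o)\in\mathrm{Bad}$.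

The goal is $\mathrm{Bad}=\emptyset$. From here to the end of Step 7, suppose that $\mathrm{Bad}\ne\emptyset$.

**Step 4. A backward sequence of bad pairs.** This step supplies the pairs to be separated by the successive terms.

We look for $o_0,o_1,o_2,\dots\in\mathrm{Bad}$ with
$$\varphi_{\Sigma_k}(o_k)=o_{k-1}\qquad(k\ge1).$$
For each $n$ consider the finite sequences $(o_0,\dots,o_n)$ in $\mathrm{Bad}$ with this property for $1\le k\le n$. There is at least one: choose any $o_n\in\mathrm{Bad}$ and compute $o_{n-1},\dots,o_0$ by applying $\varphi_{\Sigma_n},\dots,\varphi_{\Sigma_1}$, using Step 3. There are only finitely many, since $o_n$ determines the rest. Initial segments of such sequences are again such sequences, so together they form an infinite, finitely branching tree. By König's lemma it has an infinite branch, which is the required sequence.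

Let $r_k$ be the $o_k$-component of $\Sigma_k$. It separates $o_k$, and the values of $r_k^\pm$ at $o_k$ in $S$ form the pair $o_{k-1}$.

**Step 5. The direct limit.** This step builds the infinite composition as an algebra.

For $k\ge0$ let $B_k=F_{\mathcal V}(a_k,b_k,c,\bar y)$. For $k\ge 1$ define a homomorphism $B_{k-1}\to B_k$ on free generators by
$$a_{k-1}\mapsto r_k^+(a_k,b_k,c,c,\bar y),\quad b_{k-1}\mapsto r_k^-(a_k,b_k,c,c,\bar y),\quad c\mapsto c,\quad y_u\mapsto y_u .$$
Let $B$ be the direct limit of $B_0\to B_1\to B_2\to\cdots$. Every finite set of elements of $B$ comes from a single $B_k$, so $B$ satisfies every identity of $\mathcal V$; thus $B\in\mathcal V$. Two elements of $B_i$ have the same image in $B$ iff they already have the same image in some $B_k$ with $k\ge i$. We use the same letters $a_k,b_k,c,y_u$ for the images in $B$. By construction, in $B$,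
$$a_{k-1}=r_k^+(a_k,b_k,c,c,\bar y),\qquad b_{k-1}=r_k^-(a_k,b_k,c,c,\bar y)\qquad(k\ge1).\tag{3}$$

**Step 6. In $B$ we have $a_0=b_0$.** Here residual finiteness is applied to the algebra $B$, which may well be infinite.

Suppose $a_0\neq b_0$ in $B$. Since $\mathcal V$ is residually finite, there is a homomorphism $g:B\to Q$ with $Q\in\mathcal V$ finite and $g(a_0)\ne g(b_0)$. By Step 2 some $\Sigma_k$ with $k\ge1$ works in $Q$; in particular $r_k$ works in $Q$. By (3) and (W1),
$$g(a_{k-1})=r_k^+\bigl(g(a_k),g(b_k),g(c),g(c),g(\bar y)\bigr)=r_k^-\bigl(g(a_k),g(b_k),g(c),g(c),g(\bar y)\bigr)=g(b_{k-1}).$$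
Moreover, if $g(a_j)=g(b_j)$ for some $j\ge1$, then (3) and (1), applied to $r_j$, give $g(a_{j-1})=g(b_{j-1})$. Descending from $j=k-1$ to $0$ we obtain $g(a_0)=g(b_0)$, a contradiction.

**Step 7. Descent to a finite stage.** This step converts the equality in $B$ into a single term that contradicts badness.

By Steps 5 and 6 there is $K$ such that the images of $a_0$ and $b_0$ in $B_K$ coincide. Define terms by
$$r^{(0)}=x,\qquad r^{(k)}=r^{(k-1)}\star r_k\quad(k\ge1).$$

*The images in $B_k$.* We claim that the images of $a_0,b_0$ in $B_k$ are $(r^{(k)})^{+}(a_k,b_k,c,c,\bar y)$ and $(r^{(k)})^{-}(a_k,b_k,c,c,\bar y)$. For $k=0$ this holds since $x^+=a$ and $x^-=b$. Suppose it holds for $k-1$. Applying $B_{k-1}\to B_k$ to $(r^{(k-1)})^\pm(a_{k-1},b_{k-1},c,c,\bar y)$ gives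
$$(r^{(k-1)})^\pm\bigl(r_k^+(a_k,b_k,c,c,\bar y),\,r_k^-(a_k,b_k,c,c,\bar y),\,c,c,\bar y\bigr)=(r^{(k)})^\pm(a_k,b_k,c,c,\bar y),$$
where the equality is (2) with $d=c$.

*$r^{(K)}$ works in $\mathcal V$.* By the choice of $K$, $(r^{(K)})^+(a_K,b_K,c,c,\bar y)=(r^{(K)})^-(a_K,b_K,c,c,\bar y)$ in $B_K$. As $B_K$ is free in $\mathcal V$ over $a_K,b_K,c,\bar y$, this is the identity (W1) for $r^{(K)}$ in $\mathcal V$.

*$r^{(K)}$ separates $o_K$.* We claim that in $S$ the values of $(r^{(k)})^\pm$ at $o_k$ (with $c_0,d_0,\bar S$) form the pair $o_0$. For $k=0$ the values of $x^\pm$ at $o_0$ form $o_0$. For $k\ge1$, by (2) the values of $(r^{(k)})^\pm$ at $o_k$ are those of $(r^{(k-1)})^\pm$ at the pair formed by the values of $r_k^\pm$ at $o_k$. That pair is $\varphi_{\Sigma_k}(o_k)=o_{k-1}$, so the claim follows by induction. For $k=K$ the pair is $o_0\in O$, so its two entries differ.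

Thus $r^{(K)}$ works in $\mathcal V$ and separates $o_K$, although $o_K\in\mathrm{Bad}$. This contradiction shows that $\mathrm{Bad}=\emptyset$.

**Step 8. Conclusion.** It remains to return to Lemma 1. For the fixed pair $c_0\neq d_0$, every $(s,s')\in O$ is separated at $(c_0,d_0)$ by a term that works in $\mathcal V$. Since $c_0\ne d_0$ were arbitrary, Lemma 1 shows that $S$ is strongly prime in $\mathcal V$. ∎

This proves Theorem B, and with it Theorem A: every residually finite variety whose finite members are all congruence distributive is congruence distributive, and ACD varieties do not exist.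

## 8. Residually finite FCD varieties of finite type

The following remark uses cited results only. A CD variety is congruence meet-semidistributive. By Kearnes and Willard (*Residually finite, congruence meet-semidistributive varieties of finite type have a finite residual bound*, Proc. AMS 127 (1999)) and Theorem A, a residually finite FCD variety of finite type has, up to isomorphism, only finitely many SI members, all finite. Hence it is finitely generated, and by Baker's theorem it is finitely based.
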